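# Paralindelöf subspaces of products of two ordinals

## Three theorems about subspaces of $\mu\times\rho$

Throughout, ordinals carry the order topology, products the product topology, subspaces the subspace topology, and every space is regular and $T_1$. Everything takes place in ZFC. Write
$$\Omega=\omega_1\cdot\omega_1\quad\text{(ordinal product)}.$$

**Theorem A.** Every paraLindelöf subspace of $\Omega^2$ is paracompact. Hence so is every paraLindelöf subspace of $\Omega\times(\omega_1\cdot\omega+1)$.

**Theorem B.** If $\mu,\rho$ are ordinals and at least one of them is $\le\omega_1^{\,\omega}$ (ordinal power), then every paraLindelöf subspace of $\mu\times\rho$ is paracompact.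

**Theorem C.** For arbitrary ordinals $\mu,\rho$, a subspace of $\mu\times\rho$ is paracompact if and only if it is paraLindelöf and normal.

A *refinement* of a cover is again a cover, each of whose members lies in a member of the given one. A space is *paraLindelöf* if every open cover has a locally countable open refinement: each point has a neighbourhood meeting at most countably many members. Replace "countable" by "finite" and you get *paracompact*. So paracompact spaces are paraLindelöf, and so are Lindelöf spaces. The question is whether, inside a product of two ordinals, "locally countable" can always be improved to "locally finite".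

The question comes from "Paralindelöf Subspaces In Products Of Two Ordinals", http://www.jams.or.jp/scm/contents/Vol-4-10/4-91.pdf. The following two facts are known:

* (i) For every ordinal $\rho$, every paraLindelöf subspace of $(\rho+1)\times(\omega_1\cdot\omega)$ is paracompact.
* (ii) For every ordinal $\rho<\Omega$, every paraLindelöf subspace of $(\rho+1)^2$ is paracompact.

The conjecture made two assertions: that $\Omega\times(\omega_1\cdot\omega+1)$ has a paraLindelöf subspace that is not paracompact, and, more generally, that $\Omega^2$ has one. Since $\omega_1\cdot\omega+1<\Omega$ is an initial segment of $\Omega$, a subspace of the first product is a subspace of $\Omega^2$. Theorem A therefore says that both assertions are false.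

We shall prove Theorem A first, using (i) and (ii) as black boxes, because the main idea is clearest there. The proofs of Theorems B and C do not use (i) or (ii). Theorem B contains (i), (ii) and Theorem A, because $\omega_1\cdot\omega\le\omega_1^{\,\omega}$ and $\Omega=\omega_1^2\le\omega_1^{\,\omega}$. So in the end nothing rests on the black boxes.

## Covers, clubs and normal functions

Here are the textbook facts we need.

**Fact 1.** Closed subspaces of paraLindelöf spaces are paraLindelöf, and the same holds for paracompact and for normal spaces. For the covering properties: given a cover of a closed $F\subset X$ by sets open in $F$, extend its members to open sets of $X$, add $X\setminus F$, refine, and intersect the refinement with $F$.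

**Fact 2.** $X$ is the *topological sum* of a family of pairwise disjoint open subsets covering it. Each summand is then clopen. If all summands are paracompact, so is $X$: refine on each summand and take the union; a point has its own summand as a neighbourhood, and there the family was locally finite.

**Fact 3.** Let $\theta$ be a regular uncountable cardinal. A *club* in $\theta$ is a closed unbounded subset, and $S\subset\theta$ is *stationary* if it meets every club. The intersection of fewer than $\theta$ clubs is a club. If $E_i$ $(i<\theta)$ are clubs, the *diagonal intersection* $\{j<\theta: j\in E_i\text{ for all }i<j\}$ is a club. Pressing Down Lemma: if $S$ is stationary and $f(\xi)<\xi$ for all $\xi\in S$, then $f$ is constant on a stationary subset of $S$.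

In an ordinal the sets $[0,x]$ and $(a,x]$ are clopen, and the sets $(a,x]$ with $a<x$ form a neighbourhood base at $x>0$, while $0$ is isolated. So ordinals, their products and all subspaces of these have a base of clopen sets.

A map $\psi$ from $\theta$ to an ordinal $\nu$ is *normal* if it is strictly increasing and $\psi(i)=\sup_{j<i}\psi(j)$ at limit $i$. If $\nu$ is a limit ordinal with $\mathrm{cf}\,\nu=\theta>\omega$, there is a cofinal normal $\psi:\theta\to\nu$: take a cofinal sequence $(c_i)_{i<\theta}$, put $\psi(0)=0$, $\psi(i+1)=\max(\psi(i)+1,c_i)$, and take suprema at limits; these stay below $\nu$ because $i<\theta=\mathrm{cf}\,\nu$. The standard example is $\alpha\mapsto\omega_1\alpha$ from $\omega_1$ to $\Omega$.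

**Fact 4.** Let $\theta$ be regular uncountable and $\psi:\theta\to\nu$ normal and cofinal in the limit ordinal $\nu$. Then $\psi$ is a homeomorphism onto its image, and it maps closed subsets of $\theta$ to closed subsets of $\nu$.

*Proof.* $\psi$ is injective. It is continuous: at a limit $i$ and for $a<\psi(i)$ there is $j<i$ with $\psi(j)>a$, so $(j,i]$ is mapped into $(a,\psi(i)]$; other $i$ are isolated. It remains to see that $\psi[A]$ is closed for closed $A\subset\theta$. Let $p\in\overline{\psi[A]}\setminus\psi[A]$. Then $\psi[A]\cap p$ is cofinal in $p$ without a maximum. Let $i=\min\{i:\psi(i)\ge p\}$. Then $A\cap i=\{j\in A:\psi(j)<p\}$ has no maximum. Its supremum $k\le i$ is a limit ordinal and lies in $A$, and $\psi(k)=\sup\{\psi(j):j\in A\cap i\}=p$. So $p\in\psi[A]$, a contradiction. $\square$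

Consequently, for fixed $x<\mu$ the map $i\mapsto(x,\psi(i))$ is an embedding of $\theta$ into $\mu\times\nu$ with closed image, and likewise with coordinates interchanged. If also $\varphi:\theta\to\mu$ is normal and cofinal in a limit ordinal $\mu$, then $i\mapsto(\varphi(i),\psi(i))$ is an embedding, since each coordinate already is. Its image is closed: it is the graph of the continuous function $\varphi\circ\psi^{-1}$ on the closed set $\psi[\theta]$.

**Fact 5 (cutting along a club).** Let $\psi:\theta\to\nu$ be as in Fact 4, and let $E=\{e_i:i<\theta\}$ be a club in $\theta$, enumerated increasingly. The sets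
$$[0,\psi(e_0)],\qquad(\psi(e_i),\psi(e_{i+1})]\quad(i<\theta)$$
are open and pairwise disjoint, and they cover $\nu\setminus\psi[E]$.

*Proof.* Only covering needs an argument. For $y<\nu$ let $i$ be least with $y\le\psi(e_i)$. If $i$ is $0$ or a successor, then $y$ is in one of the sets. If $i$ is a limit, then $y\ge\sup_{k<i}\psi(e_k)=\psi(\sup_{k<i}e_k)=\psi(e_i)$, because $\psi$ is normal and $E$ is closed. So $y=\psi(e_i)\in\psi[E]$. $\square$

I call the sets in Fact 5 the *pieces of $\nu$ cut by $E$*. Each is contained in $\nu'$ for some $\nu'<\nu$.

## Stationary traces, and the case of one ordinal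

The simplest space that is not paraLindelöf is $\omega_1$ itself, and the reason generalizes.

**Lemma 1.** Let $\theta$ be a regular uncountable cardinal, $X\subset Z$ with $X$ paraLindelöf, and $e:\theta\to Z$ a homeomorphic embedding such that $e[\theta]\cap X$ is closed in $X$. Then $\{\xi<\theta:e(\xi)\in X\}$ is not stationary in $\theta$.

*Proof.* Call this set $S$ and suppose it is stationary. Then $S$ is homeomorphic to $e[\theta]\cap X$, a closed subspace of $X$, so $S$ is paraLindelöf. Let $\mathcal W$ be a locally countable open refinement of the cover $\{S\cap[0,\xi]:\xi<\theta\}$ of $S$. Every member of $\mathcal W$ is bounded in $\theta$.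

For each limit $\xi\in S$ choose $W_\xi\in\mathcal W$ with $\xi\in W_\xi$ and $f(\xi)<\xi$ with $S\cap(f(\xi),\xi]\subset W_\xi$. The limit points in $S$ form a stationary set, so by the Pressing Down Lemma $f$ has a constant value $\eta$ on a stationary set $S'$. Pick $\sigma\in S$ with $\sigma>\eta$. For every $\xi\in S'$ with $\xi\ge\sigma$ we have $\sigma\in S\cap(\eta,\xi]\subset W_\xi$.

Each $W_\xi$ contains $\xi$ and is bounded. Fewer than $\theta$ sets $W_\xi$ have a common bound, as $\theta$ is regular, so they cannot exhaust all $W_\xi$ with $\xi\in S'$, $\xi\ge\sigma$. Hence there are $\theta$ many different ones, and $\sigma$ lies in uncountably many members of $\mathcal W$. This contradicts local countability at $\sigma$. $\square$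

Closedness matters. With $X=Z=\omega_1+1$ and $e$ the identity on $\omega_1$, the set in question is all of $\omega_1$, and $X$ is compact; but $\omega_1$ is not closed in $X$.

In practice we use Lemma 1 as follows: whenever a regular uncountable $\theta$ is embedded as a closed set in $\mu\times\rho$, there is a club of indices whose points are *not* in $X$.

The case of a single ordinal (Theorem B with $\mu=1$) can now be done by hand.

**Proposition 2.** Every paraLindelöf $X\subset\rho$ is paracompact.

*Proof.* Induction on $\rho$; the case $\rho=0$ is trivial. Let $\rho=\rho'+1$. If $\rho'\notin X$, use the induction hypothesis. If $\rho'\in X$ and $\mathcal U$ is an open cover, take a clopen $B\ni\rho'$ of $X$ inside a member of $\mathcal U$. Then $X\setminus B$ is a closed subspace of $X$ lying in $\rho'$, so it is paracompact, and $B$ together with a locally finite open refinement on $X\setminus B$ is as required.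

Let $\rho=\sup_n\rho_n$ with $\rho_n<\rho$ strictly increasing. Then $X$ is the topological sum of $X\cap[0,\rho_0]$ and the sets $X\cap(\rho_n,\rho_{n+1}]$, which are closed in $X$ and paracompact by induction. Finally let $\rho$ be a limit with $\mathrm{cf}\,\rho=\theta>\omega$, and take $\psi:\theta\to\rho$ normal and cofinal. By Lemma 1 there is a club $E$ with $X\cap\psi[E]=\emptyset$. By Fact 5, $X$ is the topological sum of its intersections with the pieces of $\rho$ cut by $E$, and these are paracompact by induction. $\square$

## Cutting along rows, cutting along columns

Let us try to imitate this in $\Omega^2$. For each column $x<\Omega$ there is a club $E_x\subset\omega_1$ with $(x,\omega_1\alpha)\notin X$ for $\alpha\in E_x$. If one club $E$ served all columns, $X$ would miss all rows $y=\omega_1\alpha$, $\alpha\in E$. We could then cut along these rows into pieces of bounded height. But there are $\omega_1$ many columns, and only fewer than $\omega_1$ clubs may be intersected.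

The natural repair is a diagonal intersection. Let us restrict to points with $x<y$ (we shall see that this is harmless) and enumerate the columns as $x_\nu$, $\nu<\omega_1$. With $E=\{\alpha:\alpha\in E_{x_\nu}\ \forall\nu<\alpha\}$ we control the points $(x_\nu,\omega_1\alpha)$ with $\nu<\alpha\in E$. But $x_\nu<\omega_1\alpha$ does not give $\nu<\alpha$: for $\alpha\ge1$ there are uncountably many columns below $\omega_1\alpha$, and only countably many indices below $\alpha$. What does work is to treat only the $\omega_1$ columns $x=\omega_1\beta$, in their natural order: $\omega_1\beta<\omega_1\alpha$ gives $\beta<\alpha$.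

No cleverer choice of $E$ will help, because the desired conclusion is false. Consider
$$X=\{(\alpha+1,\ \omega_1\alpha):1\le\alpha<\omega_1\}\ \cup\ \{(\omega_1\beta,\ \omega_1\beta+1):\beta<\omega_1\}.\tag{1}$$
All its points have $x<y$. A point of the first kind is isolated in $X$ by the open set $\{\alpha+1\}\times\Omega$, since $\alpha+1$ is a successor and each $\omega_1\beta$ is $0$ or a limit. A point of the second kind is isolated by $\Omega\times\{\omega_1\beta+1\}$, since each $\omega_1\alpha$ is a limit. So $X$ is discrete, hence paracompact. Yet it meets every row $y=\omega_1\alpha$ with $\alpha\ge1$ and every column $x=\omega_1\beta$. We can cut $X$ neither along a club of these rows nor along a club of these columns.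

In (1), however, the part of $X$ on the special rows and the part on the special columns are disjoint. Away from the first part we can cut along rows, and away from the second we can cut along columns. Call two sets *separated* if they have disjoint open neighbourhoods. If the two parts are separated, we are done, by the following gluing lemma.

**Lemma 3.** Let $X$ be regular and let $K,H$ be separated closed sets. If every closed subset of $X$ disjoint from $K$ is paracompact and every closed subset of $X$ disjoint from $H$ is paracompact, then $X$ is paracompact.

*Proof.* Let $V_K\supset K$ and $V_H\supset H$ be disjoint and open. Then $F_1=X\setminus V_K$ and $F_2=X\setminus V_H$ are closed, cover $X$, and are paracompact by assumption. Given an open cover of $X$, each $F_i$ has a cover by subsets of $F_i$ that refines it and is locally finite in $F_i$. This family is locally finite in $X$ too, since points outside $F_i$ have the neighbourhood $X\setminus F_i$. The union of the two families is a locally finite refinement, though its members need not be open. By Michael's theorem (*A note on paracompact spaces*, Proc. AMS 4 (1953); Engelking, *General Topology*, Thm. 5.1.11), a regular space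 in which every open cover has a locally finite, not necessarily open, refinement is paracompact. $\square$

It remains to justify the restriction to $x<y$. We do this for two arbitrary ordinals of equal uncountable cofinality, since we shall need that form later.

**Lemma 4 (splitting at the diagonal).** Let $\mu,\rho$ be limit ordinals with $\mathrm{cf}\,\mu=\mathrm{cf}\,\rho=\kappa>\omega$, let $\varphi:\kappa\to\mu$ and $\psi:\kappa\to\rho$ be normal and cofinal, and let $X\subset\mu\times\rho$ be paraLindelöf. Then there is a club $D=\{d_i:i<\kappa\}$ in $\kappa$ (increasing enumeration) such that $X$ is the topological sum of its intersections with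
$$U=\bigcup_{d\in D}[0,\varphi(d)]\times(\psi(d),\rho),\qquad L=\bigcup_{d\in D}(\varphi(d),\mu)\times[0,\psi(d)],$$
$$Q_0=[0,\varphi(d_0)]\times[0,\psi(d_0)],\qquad Q_{i+1}=(\varphi(d_i),\varphi(d_{i+1})]\times(\psi(d_i),\psi(d_{i+1})]\quad(i<\kappa).$$

*Proof.* The map $i\mapsto(\varphi(i),\psi(i))$ is an embedding with closed image (remark after Fact 4). So Lemma 1 gives a club $D$ with $(\varphi(d),\psi(d))\notin X$ for $d\in D$. The listed sets are open. For $(x,y)\in\mu\times\rho$ put
$$a=\min\{d\in D:x\le\varphi(d)\},\qquad b=\min\{d\in D:y\le\psi(d)\}.$$

*Covering.* Let $(x,y)\in X$. If $a<b$, then $x\le\varphi(a)$ and $y>\psi(a)$, so $(x,y)\in U$. If $b<a$, then $(x,y)\in L$ in the same way. If $a=b=d_0$ or $a=b=d_{i+1}$, then $(x,y)$ is in $Q_0$ or $Q_{i+1}$. Suppose $a=b=d_i$ with $i$ limit. Then $x\ge\sup_{j<i}\varphi(d_j)=\varphi(d_i)$, so $x=\varphi(d_i)$, and likewise $y=\psi(d_i)$. Then $(x,y)\notin X$, a contradiction.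

*Disjointness.* If $(x,y)\in U$ is witnessed by $d$, then $x\le\varphi(d)$ and $y>\psi(d)$, so $a\le d<b$. Similarly $(x,y)\in L$ gives $b<a$. Membership in $Q_0$ gives $a=b=d_0$, and membership in $Q_{i+1}$ gives $a=b=d_{i+1}$. $\square$

## Separating a locally countable closed set

A subset $H\subset X$ is called *locally countable* if every $t\in H$ has an open neighbourhood $O_t$ in $X$ with $O_t\cap H$ countable. For example, $\omega_1$ is a locally countable subset of itself, because $[0,\alpha]$ is countable; $\omega_1+1$ is not one of itself, because every neighbourhood of $\omega_1$ is uncountable. In the example (1), both parts are locally countable. Here is the key lemma.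

**Lemma 5.** Let $X$ be regular and paraLindelöf, and let $H,K\subset X$ be disjoint closed sets with $H$ locally countable. Then $H$ and $K$ are separated.

In a paracompact space one covers $K$ by a locally finite family of open sets whose closures miss $H$, and uses that the union of these closures is closed. This stops working for locally countable families: in $\omega+1$ the countable family $\{\{n\}:n<\omega\}$ consists of closed sets, and its union is not closed. In a Lindelöf regular space one instead covers $H$ and $K$ by *countably many* sets each, $N_0,N_1,\dots$ and $W_0,W_1,\dots$, and subtracts alternately finitely many closures. Here the covers may be uncountable. The idea is to arrange that each set of either cover meets only countably many sets of the other. Then the alternating subtraction can be done separately in countable blocks that do not interact.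

*Proof.* **Step 1: neighbourhoods such that each small set around a point of $K$ meets few of those around points of $H$.** The sets $O_t\setminus K$ $(t\in H)$ together with $X\setminus H$ form an open cover. Let $\mathcal W_1$ be a locally countable open refinement. For $t\in H$ pick $W_t\in\mathcal W_1$ with $t\in W_t$. Since $W_t\not\subset X\setminus H$, we have $W_t\subset O_{t'}\setminus K$ for some $t'\in H$. So
$$W_t\cap H\text{ is countable and }W_t\cap K=\emptyset.\tag{2}$$
By regularity choose an open $N_t^0\ni t$ with $\overline{N_t^0}\subset W_t$. For $z\in K$ choose an open $M_z\ni z$ with $\overline{M_z}\cap H=\emptyset$ that meets only countably many members of $\mathcal W_1$.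

If $M_z\cap N_t^0\ne\emptyset$, then $M_z$ meets $W_t$. So $W_t$ is one of countably many sets, and $t\in W_t\cap H$, which is countable by (2). Hence $M_z$ meets $N_t^0$ for only countably many $t\in H$. This is the one place where the local countability of $H$ is used: without it one member of $\mathcal W_1$ could serve as $W_t$ for uncountably many $t$.

**Step 2: making the other side countable too.** Let $\mathcal W_2$ be a locally countable open refinement of $\{M_z:z\in K\}\cup\{X\setminus K\}$, and let $\mathcal W_K=\{W\in\mathcal W_2:W\cap K\ne\emptyset\}$. Then $\mathcal W_K$ covers $K$. Each $W\in\mathcal W_K$ is not contained in $X\setminus K$, so it lies in some $M_z$. Therefore $\overline W\cap H=\emptyset$, and $W$ meets only countably many of the sets $N_t^0$. For $t\in H$ choose an open $N_t$ with $t\in N_t\subset N_t^0$ that meets only countably many members of $\mathcal W_2$. By (2), $\overline{N_t}\subset W_t$ misses $K$.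

**Step 3: alternating subtraction in each component.** Form the bipartite graph with vertex classes $\mathcal W_K$ and $H$, joining $W$ to $t$ if and only if $W\cap N_t\ne\emptyset$. By Step 2 every vertex has countable degree. So from any vertex only countably many are reached in $n$ steps, and all connected components are countable. In each component list the vertices as $W_0,W_1,\dots$ and $t_0,t_1,\dots$ (either list may be finite or empty) and put
$$W_i^*=W_i\setminus\bigcup_{j\le i}\overline{N_{t_j}},\qquad N_{t_j}^*=N_{t_j}\setminus\bigcup_{i\le j}\overline{W_i}.$$
These sets are open, since only finitely many closures are removed. Because $\overline{N_t}\cap K=\emptyset$, we have $W_i^*\cap K=W_i\cap K$. Because $\overline W\cap H=\emptyset$, we have $t_j\in N_{t_j}^*$. So the union of all $W^*$ contains $K$, and the union of all $N_t^*$ contains $H$.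

These unions are disjoint. Within one component, $W_i^*\cap N_{t_j}^*=\emptyset$: if $j\le i$, then $N_{t_j}$ was removed from $W_i$; if $i\le j$, then $W_i$ was removed from $N_{t_j}$. For $W$ and $t$ in different components, already $W\cap N_t=\emptyset$. $\square$

## Subspaces of $\Omega^2$: proof of Theorem A

Let $X\subset\Omega^2$ be paraLindelöf. Put $\varphi(\alpha)=\psi(\alpha)=\omega_1\alpha$ for $\alpha<\omega_1$, a normal cofinal map $\omega_1\to\Omega$. Each $x<\Omega$ is uniquely $x=\omega_1\beta+\delta$ with $\beta,\delta<\omega_1$.

**Step 1: reduction to points above the diagonal.** Apply Lemma 4. Each $X\cap Q_i$ is closed in $X$, hence paraLindelöf, and lies in $(\omega_1d+1)^2$ for some $d\in D$. As $\omega_1d<\Omega$, it is paracompact by (ii). On $U$ we have $x\le\omega_1d<y$ for some $d$, hence $x<y$; on $L$ we have $y<x$. By Fact 2 and the symmetry of $\Omega^2$ it suffices to treat $X\cap U$. So from now on we assume $x<y$ for all $(x,y)\in X$.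

**Step 2: the bad columns $K$ and the bad rows $H$ are disjoint.** For $\beta<\omega_1$ the map $\alpha\mapsto(\omega_1\beta,\omega_1\alpha)$ is an embedding with closed image. By Lemma 1 there is a club $E_\beta\subset\omega_1$ with $(\omega_1\beta,\omega_1\alpha)\notin X$ for $\alpha\in E_\beta$. Let $E=\{\alpha:\alpha\in E_\beta\text{ for all }\beta<\alpha\}$, a club, and
$$K=X\cap\big(\{\omega_1\beta:\beta<\omega_1\}\times\Omega\big),\qquad H=X\cap\big(\Omega\times\{\omega_1\alpha:\alpha\in E\}\big).$$
Both are closed in $X$ by Fact 4. If a point lies in $K\cap H$, it is $(\omega_1\beta,\omega_1\alpha)$ with $\alpha\in E$. Since $x<y$, we get $\beta<\alpha$, so $\alpha\in E_\beta$ and the point is not in $X$, a contradiction. So $K\cap H=\emptyset$.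

**Step 3: $K$ and $H$ are separated.** By Lemma 5 it is enough that $H$ is locally countable. Let $t\in H$. As $t\notin K$, we have $t=(\omega_1\beta+\delta,\omega_1\alpha)$ with $0<\delta<\omega_1$. The open set
$$(\omega_1\beta,\omega_1\beta+\delta]\times[0,\omega_1\alpha]$$
contains $t$ and meets $H$ only in points $(\omega_1\beta+\delta',\omega_1\alpha')$ with $0<\delta'\le\delta$ and $\alpha'\le\alpha$. There are countably many of these. This is where having put *all* columns $\omega_1\beta$ into $K$ pays off: every neighbourhood of a column $\omega_1\beta$ with $\beta$ a successor contains uncountably many columns.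

**Step 4: away from $K$ and away from $H$ the space is paracompact.** Let $F\subset X$ be closed.

Suppose $F\cap K=\emptyset$. By Fact 5, applied to the first coordinate with the full club $\omega_1$, $F$ is the topological sum of the sets $F\cap((\omega_1\beta,\omega_1(\beta+1)]\times\Omega)$, $\beta<\omega_1$; the remaining piece $[0,0]\times\Omega$ misses $F$, since the points of $X$ in it belong to $K$. Each summand is closed in $X$, hence paraLindelöf. The interval $(\omega_1\beta,\omega_1(\beta+1)]$ is order-isomorphic and homeomorphic to $[1,\omega_1]\subset\omega_1\cdot\omega$. So each summand is paracompact by (i), with $\rho=\Omega$ and coordinates interchanged.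

Suppose $F\cap H=\emptyset$. Enumerate $E$ increasingly as $\{e_i:i<\omega_1\}$. By Fact 5, applied to the second coordinate, $F$ is the topological sum of $F\cap(\Omega\times[0,\omega_1e_0])$ and the sets $F\cap(\Omega\times(\omega_1e_i,\omega_1e_{i+1}])$. Since $x<y$ on $X$, each summand lies in $(\omega_1e+1)^2$ for some $e\in E$, so it is paracompact by (ii).

**Step 5: gluing.** By Lemma 3, $X$ is paracompact. As explained at the start, the statement for $\Omega\times(\omega_1\cdot\omega+1)$ follows, and both assertions of the conjecture are disproved. $\blacksquare$

## Peeling off the multiples of $\omega_1^m$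

For Theorem B we want to separate $H=X\cap(\mu\times Y)$ from a disjoint closed set $K$ that need not contain all bad columns. Then $H$ need not be locally countable. At a column $x=\omega_1$, for instance, every neighbourhood contains uncountably many columns, and Lemma 5 does not apply to $H$ directly. But if we look only at columns that are multiples of $\omega_1$, there are few near $x=\omega_1$: in $(0,\omega_1]$ only $\omega_1$ itself. So one deals with the coarsest columns first.

**Lemma 6.** Let $n<\omega$, $\mu\le\omega_1^n$, $X\subset\mu\times\rho$ paraLindelöf, and $Y\subset\rho$ closed of order type $\le\omega_1$. Then $H=X\cap(\mu\times Y)$ is separated from every closed $K\subset X$ disjoint from $H$.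

*Proof.* **Step 1: the layers.** For $m\le n$ let $D_m=\{x<\mu:x=\omega_1^m\xi\text{ for some }\xi\}$. These sets are closed in $\mu$, because $\xi\mapsto\omega_1^m\xi$ is strictly increasing and continuous. Since $\omega_1^{m+1}\xi=\omega_1^m(\omega_1\xi)$, we have $\mu=D_0\supset D_1\supset\dots\supset D_n$, and $D_n\subset\{0\}$ because $\mu\le\omega_1^n$. For $\mu=\omega_1^2$ and $n=2$, for example, the layers are all columns, the columns $\omega_1\beta$, and the column $0$.

For $y\in Y$ the set $Y\cap[0,y]$ is countable, because $Y$ has order type $\le\omega_1$. Hence $\{0\}\times[0,y]$ shows that $D_n\times Y$ is locally countable.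

Now let $m<n$ and $x\in D_m\setminus D_{m+1}$. Write $x=\omega_1^m(\omega_1\eta+\delta)$ with $\delta<\omega_1$. Here $\delta>0$, since otherwise $x\in D_{m+1}$. Then
$$D_m\cap(\omega_1^{m+1}\eta,x]=\{\omega_1^m(\omega_1\eta+\delta'):0<\delta'\le\delta\}$$
is countable. So for $y\in Y$ the neighbourhood $(\omega_1^{m+1}\eta,x]\times[0,y]$ of $(x,y)$ meets $D_m\times Y$ in a countable set:
$$\text{every point of }(D_m\setminus D_{m+1})\times Y\text{ has a neighbourhood meeting }D_m\times Y\text{ in a countable set.}\tag{3}$$

**Step 2: downward induction.** Put $H_m=X\cap(D_m\times Y)$, a closed subset of $X$ contained in $H$. We find open $V_m\supset K$ with $\overline{V_m}\cap H_m=\emptyset$, for $m=n,n-1,\dots,0$ (closures in $X$).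

For $m=n$: $H_n$ is closed, locally countable and disjoint from $K$, so Lemma 5 gives disjoint open sets around $K$ and $H_n$. Take $V_n$ to be the one around $K$.

Given $V_{m+1}$, the set $H_m\cap\overline{V_{m+1}}$ is closed, misses $K$, and misses $H_{m+1}$. So it lies in $(D_m\setminus D_{m+1})\times Y$, and by (3) it is locally countable. Lemma 5 gives an open $V\supset K$ with $\overline V\cap H_m\cap\overline{V_{m+1}}=\emptyset$. Put $V_m=V\cap V_{m+1}$. Then $\overline{V_m}\cap H_m\subset\overline V\cap\overline{V_{m+1}}\cap H_m=\emptyset$.

**Step 3: conclusion.** As $H_0=H$, the open sets $V_0\supset K$ and $X\setminus\overline{V_0}\supset H$ are disjoint. $\square$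

The finiteness of $n$ is used in Step 2: the induction runs downward and starts at the last layer $D_n\subset\{0\}$.

## One induction for two classes of spaces

Theorem C supplies separation by hypothesis (normality), Theorem B by Lemma 6. The rest of the argument is the same, so we run it once. Let

* $\mathcal C_1$ be the class of normal paraLindelöf subspaces of products $\mu\times\rho$ of two ordinals;
* $\mathcal C_2$, for a fixed $n<\omega$, be the class of paraLindelöf subspaces of products $\mu\times\rho$ with $\mu\le\omega_1^n$.

Let $\mathcal C$ be either class. If $X\in\mathcal C$ with $X\subset\mu\times\rho$, and $F$ is closed in $X$ with $F\subset\mu'\times\rho'$ where $\mu'\le\mu$, $\rho'\le\rho$, then $F\in\mathcal C$ as a subspace of $\mu'\times\rho'$ (Fact 1). In $\mathcal C_2$ we have $|\mu|\le\omega_1$, so an uncountable cofinality of $\mu$ must be $\omega_1$.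

**(S) Separation principle.** Let $X\in\mathcal C$, $X\subset\mu\times\rho$, and let $C\subset\mu$ and $Y\subset\rho$ be closed with $X\cap(C\times Y)=\emptyset$. If $\mathcal C=\mathcal C_2$, assume also that $Y$ has order type $\le\omega_1$ or that $X\cap(\mu\times Y)=\emptyset$. Then $X\cap(C\times\rho)$ and $X\cap(\mu\times Y)$ are separated.

Indeed, these are disjoint closed subsets of $X$. For $\mathcal C_1$ use normality. For $\mathcal C_2$ use Lemma 6, or the fact that one of the sets is empty.

**Proposition 7.** Every member of $\mathcal C$ is paracompact.

*Proof.* We use induction on $(\mu,\rho)$ in the product order, which is well-founded. Let $X\in\mathcal C$, $X\subset\mu\times\rho$, and assume that all members of $\mathcal C$ in $\mu'\times\rho'$ are paracompact whenever $\mu'\le\mu$, $\rho'\le\rho$ and $(\mu',\rho')\ne(\mu,\rho)$. If $\mu=0$ or $\rho=0$, then $X=\emptyset$. Apart from cases where $X$ is split up or a corner is removed, the plan is to find $C,Y$ as in (S) such that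

> (†) every closed subset of $X$ missing $C\times\rho$ is paracompact, and every closed subset of $X$ missing $\mu\times Y$ is paracompact.

Then (S) and Lemma 3, with $K=X\cap(C\times\rho)$ and $H=X\cap(\mu\times Y)$, show that $X$ is paracompact.

**Cutting observation.** This provides (†) in the limit cases. Suppose $\rho$ is a limit, $\mathrm{cf}\,\rho=\lambda>\omega$, $\psi:\lambda\to\rho$ is normal and cofinal, $E$ is a club in $\lambda$, and $Y=\psi[E]$. Let $F\subset X$ be closed and miss $\mu\times Y$. By Fact 5, $F$ is the topological sum of the sets $F\cap(\mu\times P)$, with $P$ running over the pieces of $\rho$ cut by $E$. Each is closed in $X$ and lies in $\mu\times\rho'$ for some $\rho'<\rho$, so it is paracompact by induction. Hence $F$ is paracompact. The same holds with coordinates interchanged: if $\mathrm{cf}\,\mu=\kappa>\omega$, $\varphi:\kappa\to\mu$ is normal and cofinal, and $C=\varphi[E]$ for a club $E\subset\kappa$, then closed subsets of $X$ missing $C\times\rho$ are paracompact.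

Also, $\varphi[E]$ and $\psi[E]$ are closed by Fact 4, as (S) requires.

**Case 1: $\mu$ or $\rho$ is a limit of cofinality $\omega$.** If $\mu=\sup_k\mu_k$ with $\mu_k<\mu$ strictly increasing, then $X$ is the topological sum of $X\cap([0,\mu_0]\times\rho)$ and the sets $X\cap((\mu_k,\mu_{k+1}]\times\rho)$. These are closed in $X$, lie in products with first factor below $\mu$, and so are paracompact by induction. The case of $\rho$ is analogous.

**Case 2: $\mu=\mu'+1$ and $\rho=\rho'+1$.** First suppose $(\mu',\rho')\notin X$. Take $C=\{\mu'\}$ and $Y=\{\rho'\}$. Then $X\cap(C\times Y)=\emptyset$ and $Y$ has order type $1$, so (S) applies. Closed sets missing $C\times\rho$ lie in $\mu'\times\rho$, and closed sets missing $\mu\times Y$ lie in $\mu\times\rho'$, so (†) holds by induction.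

Now suppose $(\mu',\rho')\in X$ and let $\mathcal U$ be an open cover of $X$. Choose a clopen $B\ni(\mu',\rho')$ of $X$ inside a member of $\mathcal U$. Then $X\setminus B$ is a closed subspace of $X$, so it is in $\mathcal C$, and it misses the corner. By what was just shown it is paracompact. $B$ together with a locally finite open refinement of $\mathcal U$ on the clopen set $X\setminus B$ is a locally finite open refinement of $\mathcal U$.

**Case 3: $\mu=\mu'+1$, and $\rho$ is a limit with $\lambda=\mathrm{cf}\,\rho>\omega$.** Fix a normal cofinal $\psi:\lambda\to\rho$. For each $x<\mu$ the map $i\mapsto(x,\psi(i))$ is an embedding of $\lambda$ with closed image, so by Lemma 1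
$$\text{there is a club }E_x\subset\lambda\text{ with }(x,\psi(i))\notin X\text{ for all }i\in E_x.\tag{4}$$
Let $E=\bigcap_{x<\mu}E_x$ if $|\mu|<\lambda$, and $E=E_{\mu'}$ otherwise. In both cases $E$ is a club and $E\subset E_{\mu'}$. Put $C=\{\mu'\}$ and $Y=\psi[E]$. Then $X\cap(C\times Y)=\emptyset$.

For $\mathcal C_2$ check the extra condition in (S). If $\lambda>\omega_1$, then $|\mu|\le\omega_1<\lambda$, so $E$ is the full intersection and $X\cap(\mu\times Y)=\emptyset$. If $\lambda=\omega_1$, then $Y$ has order type $\omega_1$. So (S) applies. Closed sets missing $C\times\rho$ lie in $\mu'\times\rho$, and closed sets missing $\mu\times Y$ are handled by the cutting observation. So (†) holds.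

**Case 4: $\mu$ is a limit with $\kappa=\mathrm{cf}\,\mu>\omega$, and $\rho=\rho'+1$.** Fix a normal cofinal $\varphi:\kappa\to\mu$. By Lemma 1, applied to $i\mapsto(\varphi(i),\rho')$, there is a club $E\subset\kappa$ with $(\varphi(i),\rho')\notin X$ for $i\in E$. Take $C=\varphi[E]$ and $Y=\{\rho'\}$, of order type $1$. Then (S) applies. (†) holds by the cutting observation for sets missing $C\times\rho$, and by induction in $\mu\times\rho'$ for sets missing $\mu\times Y$.

**Case 5: $\mu,\rho$ are limits with $\kappa=\mathrm{cf}\,\mu>\omega$ and $\lambda=\mathrm{cf}\,\rho>\omega$.** Fix normal cofinal $\varphi:\kappa\to\mu$ and $\psi:\lambda\to\rho$, and clubs $E_x$ as in (4).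

*Case 5a: $\kappa<\lambda$.* If $|\mu|<\lambda$, let $E=\bigcap_{x<\mu}E_x$; otherwise let $E=\bigcap_{i<\kappa}E_{\varphi(i)}$. Either way $E$ is a club and $E\subset E_{\varphi(i)}$ for all $i<\kappa$. Put $C=\varphi[\kappa]$ and $Y=\psi[E]$. Then $X\cap(C\times Y)=\emptyset$. For $\mathcal C_2$ we have $|\mu|\le\omega_1=\kappa<\lambda$, so even $X\cap(\mu\times Y)=\emptyset$. Hence (S) applies, and (†) holds by the cutting observation in both coordinates.

*Case 5b: $\lambda<\kappa$.* For $\mathcal C_2$ this cannot occur, since $\kappa=\omega_1\le\lambda$ there. For $\mathcal C_1$ interchange the coordinates in 5a. Explicitly, by Lemma 1 choose for each $j<\lambda$ a club $E'_j\subset\kappa$ with $(\varphi(i),\psi(j))\notin X$ for $i\in E'_j$. Let $C=\varphi\big[\bigcap_{j<\lambda}E'_j\big]$ and $Y=\psi[\lambda]$. Then $X\cap(C\times Y)=\emptyset$, (S) holds by normality, and (†) by the cutting observation.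

*Case 5c: $\kappa=\lambda$* (so $\kappa=\omega_1$ for $\mathcal C_2$). By Lemma 4, $X$ is the topological sum of $X\cap U$, $X\cap L$ and the sets $X\cap Q_i$. The $X\cap Q_i$ are closed in $X$ and lie in $(\varphi(d)+1)\times(\psi(d)+1)$ for some $d\in D$, so they are paracompact by induction. The sets $X\cap U$ and $X\cap L$ are closed in $X$, hence in $\mathcal C$. It is enough to find $C,Y$ as in (S) with (†) for each of these two spaces in place of $X$; the cutting observation applies to them too.

For $X\cap U$ let
$$E=\{j<\kappa:j\in E_{\varphi(i)}\text{ for all }i<j\},\qquad C=\varphi[\kappa],\qquad Y=\psi[E].$$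
$E$ is a club, being a diagonal intersection. Suppose $(\varphi(i),\psi(j))\in X\cap U$ with $j\in E$. By the definition of $U$ there is $d\in D$ with $\varphi(i)\le\varphi(d)$ and $\psi(j)>\psi(d)$, that is, $i\le d<j$. So $j\in E_{\varphi(i)}$, and by (4) the point is not in $X$, a contradiction. Hence $(X\cap U)\cap(C\times Y)=\emptyset$.

For $X\cap L$ use Lemma 1 to choose for each $j<\kappa$ a club $E'_j\subset\kappa$ with $(\varphi(i),\psi(j))\notin X$ for $i\in E'_j$, and let
$$E'=\{i<\kappa:i\in E'_j\text{ for all }j<i\},\qquad C=\varphi[E'],\qquad Y=\psi[\kappa].$$
If $(\varphi(i),\psi(j))\in X\cap L$ with $i\in E'$, then there is $d\in D$ with $j\le d<i$. So $i\in E'_j$ and the point is not in $X$, a contradiction. Hence $(X\cap L)\cap(C\times Y)=\emptyset$.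

In both situations $Y$ has order type $\kappa$, which is $\omega_1$ for $\mathcal C_2$. So (S) applies, and (†) holds by the cutting observation in both coordinates. Thus $X\cap U$ and $X\cap L$ are paracompact by Lemma 3, and $X$ is paracompact by Fact 2.

The cases are exhaustive: nonzero $\mu$ and $\rho$ are successors, limits of cofinality $\omega$, or limits of uncountable cofinality. $\square$

## Deducing Theorems C and B

*Proof of Theorem C.* A paracompact Hausdorff space is normal (a textbook theorem), and it is paraLindelöf, since locally finite families are locally countable. Conversely, a normal paraLindelöf subspace of $\mu\times\rho$ is a member of $\mathcal C_1$, so it is paracompact by Proposition 7. $\blacksquare$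

*Proof of Theorem B.* By symmetry let $\mu\le\omega_1^{\,\omega}$, and let $X\subset\mu\times\rho$ be paraLindelöf. Since $\omega_1^{\,\omega}=\sup_n\omega_1^n$ and $\omega_1^0=1$, the space $X$ is the topological sum of $X\cap([0,1]\times\rho)$ and the sets
$$X\cap\big((\omega_1^n,\omega_1^{n+1}]\times\rho\big),\qquad n<\omega.$$
Each summand is closed in $X$, hence paraLindelöf. The first lies in $2\times\rho$ with $2\le\omega_1$, the others in $(\omega_1^{n+1}+1)\times\rho$ with $\omega_1^{n+1}+1\le\omega_1^{n+2}$. So each is a member of $\mathcal C_2$ for a suitable exponent, and paracompact by Proposition 7. By Fact 2, $X$ is paracompact. $\blacksquare$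

Together, Theorems B and C say that a paraLindelöf subspace of a product of two ordinals that is not paracompact would have to be non-normal and would have to live in a product with *both* factors larger than $\omega_1^{\,\omega}$. The arguments given here do not settle whether such a subspace exists.
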